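# A sign-changing solution of the basic adjoint relationship on a box

## 1. The sign of $p_0$ and the corner determinants

Fix a box $S=\{x\in\mathbb R^K:0\le x_i\le b_i\}$ with all $b_i>0$, its faces $F_i=\{x\in S:x_i=0\}$ and $F_{K+i}=\{x\in S:x_i=b_i\}$ for $1\le i\le K$, and surface measure $\sigma_k$ on $F_k$. Words such as "data", "standing assumptions" and "basic adjoint relationship" are made precise right after the statements.

**Theorem 1.** Let $K\ge2$, $b_i>0$ arbitrary, $\theta=0$, $\Gamma=I$, $a>1$, and
$$v_1=e_1+ae_2,\quad v_2=e_2+ae_1,\qquad v_i=e_i\ (3\le i\le K),\qquad v_{K+i}=-e_i\ (1\le i\le K).$$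
These data satisfy the standing assumptions. There are $p_0\in L^1(S)$, continuous in the interior of $S$, and finite signed measures $p_k\ll\sigma_k$ on $F_k$, $k=1,\dots,2K$, satisfying the basic adjoint relationship, which here reads
$$\int_S\tfrac12\Delta f\,p_0\,dx+\sum_{k=1}^{2K}\int_{F_k}v_k\cdot\nabla f\,dp_k=0\qquad\text{for all }f\in C_b^2(S),$$
such that $p_0>0$ on a nonempty open set and $p_0<0$ on a nonempty open set.

**Theorem 2.** Let $K=2$, with $b,\theta,\Gamma,R$ arbitrary subject to the standing assumptions. Call a corner *negative* if $\det(n_j\cdot v_k)_{j,k\in J}<0$ for the pair $J$ of faces meeting there. Let $V$ be the real vector space of all $p_0$ (modulo null sets) occurring in solutions $(p_0,p_1,\dots,p_4)$ of the basic adjoint relationship.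

1. At most one corner is negative.
2. If no corner is negative, then $\dim V=1$, and $V$ is spanned by a function that is strictly positive in the interior.
3. If one corner is negative, then $\dim V=2$. The elements of $V$ that do not change sign are exactly the real multiples of one strictly positive function; all others change sign.

**Corollary 3.** For every $K\ge2$, every box and every $\theta\in\mathbb R^K$ there are data for which some solution has a $p_0$ that changes sign.

Now the unpacking. The *data* $(S,\theta,\Gamma,R)$ of a semimartingale reflecting Brownian motion are a drift $\theta\in\mathbb R^K$, a positive definite $K\times K$ covariance matrix $\Gamma$, and a $K\times 2K$ matrix $R$ whose column $v_k$ is the direction of reflection on $F_k$. Let $n_k$ be the unit inward normal ($n_i=e_i$, $n_{K+i}=-e_i$). The columns are normalized by $n_k\cdot v_k=1$. The picture is a diffusion in the box that is pushed back in the direction $v_k$ when it hits $F_k$; the process itself is never used below.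

**Definition ($\mathcal S$-matrix, standing assumptions).** A square matrix $m$ is an $\mathcal S$-matrix if some vector $u\ge0$ makes $mu$ componentwise strictly positive. The standing assumptions are that for every nonempty $J\subset\{1,\dots,2K\}$ with $\bigcap_{k\in J}F_k\ne\emptyset$ the matrix $(n_j\cdot v_k)_{j,k\in J}$ is an $\mathcal S$-matrix.

For example, $\begin{pmatrix}1&3\\3&1\end{pmatrix}$ is an $\mathcal S$-matrix (take $u=(1,1)$) although its determinant is $-8$. The matrix $\begin{pmatrix}1&-3\\-3&1\end{pmatrix}$ is not: $u_1>3u_2$ and $u_2>3u_1$ with $u\ge0$ would give $u_1>9u_1$. So a corner matrix may have a negative determinant, and this will matter.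

**Definition (basic adjoint relationship).** Put
$$\mathcal Lf=\frac12\sum_{i,j}\Gamma_{ij}\,\partial_i\partial_jf+\sum_i\theta_i\,\partial_if,\qquad \mathcal D_kf=v_k\cdot\nabla f .$$
An integrable Borel function $p_0$ on $S$ and finite signed Borel measures $p_k$ on $F_k$ satisfy the basic adjoint relationship if
$$\int_S\mathcal Lf\,p_0\,dx+\sum_{k=1}^{2K}\int_{F_k}\mathcal D_kf\,dp_k=0\qquad\text{for all }f\in C_b^2(S). \tag{1}$$
Here $C_b^2(S)$ means $C^2$ with all derivatives of order at most $2$ bounded and continuous up to the boundary. A positive constant in front of the boundary sum may be absorbed in the $p_k$.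

The question is Conjecture 3.1, whose source is the paper "A heavy traffic limit theorem for a class of open queueing networks with finite buffers": *if $p_0$ and $p_1,\dots,p_{2K}$ satisfy (1), then $p_0\ge0$ a.e. or $p_0\le0$ a.e.* Neither $p_0$ nor the $p_k$ are assumed nonnegative. Theorem 1 says that the conjecture is false for every $K\ge2$. Theorem 2 says that for $K=2$ it holds for given data if and only if no corner matrix has negative determinant. For $K=1$ it is true, as we see at once.

## 2. The interval, and normal reflection

**Proposition 4.** For $K=1$ every solution of (1) has $p_0=Ce^{2\theta x/\Gamma}$ a.e. with a real constant $C$. So $p_0$ does not change sign.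

*Proof.* Take $g\in C_c^\infty(0,b_1)$ and $f(x)=\int_0^xg$. Then $f'=g$ vanishes at both ends, the boundary terms drop out, and (1) becomes $\int(\frac\Gamma2g'+\theta g)p_0\,dx=0$. So $\frac\Gamma2p_0'=\theta p_0$ as distributions, hence $(e^{-2\theta x/\Gamma}p_0)'=0$, and $e^{-2\theta x/\Gamma}p_0$ is constant. $\square$

In any dimension, with $\Gamma=I$ and normal reflection $v_k=n_k$, the function $p_0=e^{2\theta\cdot x}$ with $p_k=\frac12e^{2\theta\cdot x}\sigma_k$ is a solution, since
$$\int_S(\tfrac12\Delta f+\theta\cdot\nabla f)e^{2\theta\cdot x}dx=\tfrac12\int_S\operatorname{div}(e^{2\theta\cdot x}\nabla f)\,dx=-\tfrac12\sum_k\int_{F_k}e^{2\theta\cdot x}\,n_k\cdot\nabla f\,d\sigma_k .$$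
For $K=2$ all corner matrices are then the identity, and Theorem 2 says that these are all the $p_0$, up to real multiples.

In dimension one the interior equation alone fixed $p_0$ up to a factor. In dimension two it says, for $\theta=0$ and $\Gamma=I$, only that $p_0$ is harmonic. Everything then depends on the boundary, and the tool is complex analysis.

## 3. Oblique reflection as a condition on an argument

From now on $\mathbb R^2\cong\mathbb C$, vectors are complex numbers, $z\cdot w=\operatorname{Re}(z\bar w)$, and $\bar\partial=\frac12(\partial_x+i\partial_y)$. Let $P$ be a bounded open convex polygon. On the side $\Sigma_k$ let $\tau_k$ be the counterclockwise unit tangent and $n_k=i\tau_k$ the inward normal, and let $v_k=n_k+t_k\tau_k$ with $t_k\in\mathbb R$.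

The next lemma turns (1), for zero drift, into a pointwise boundary condition on an analytic function.

**Lemma 5.** Let $G=p+iq$ be analytic in $P$ and extend analytically across each open side. Suppose $q=-t_kp$ on the open side $\Sigma_k$, and $|G(z)|\le C\operatorname{dist}(z,\{\text{corners}\})^{-1+\eta}$ for some $\eta>0$. Then for all $f\in C^2(\overline P)$
$$\int_P\tfrac12\Delta f\,p\,dx+\sum_k\int_{\Sigma_k}v_k\cdot\nabla f\,\tfrac12p\,ds=0,$$
and all integrals converge absolutely.

*Proof.* The function $r^{-1+\eta}$ is integrable near $0$ in the plane and on a line, so $p$ is integrable on $P$ and on $\partial P$. Let $P_\varepsilon$ be $\overline P$ minus $\varepsilon$-discs about the corners, with inward normal $n$ and counterclockwise tangent $\tau$, $n=i\tau$. Since $\partial_nG=G'n=iG'\tau=i\,\partial_\tau G$, the real parts give $\partial_np=-\partial_\tau q$. Green's formula with inward normal and $\Delta p=0$ gives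
$$\int_{P_\varepsilon}p\,\Delta f=-\oint_{\partial P_\varepsilon}(p\,\partial_nf-f\,\partial_np)\,ds=-\oint_{\partial P_\varepsilon}(p\,\partial_nf+f\,\partial_\tau q)\,ds=-\oint_{\partial P_\varepsilon}(p\,\partial_nf-q\,\partial_\tau f)\,ds .$$
The last step is integration by parts around a closed curve on which $fq$ is continuous and piecewise $C^1$. On $\Sigma_k\cap\partial P_\varepsilon$ the integrand is $p\,\partial_nf+t_kp\,\partial_\tau f=p\,v_k\cdot\nabla f$. On the circular arcs, of length $O(\varepsilon)$, the integral is at most $C'\|\nabla f\|_\infty\,\varepsilon\cdot\varepsilon^{-1+\eta}\to0$. Let $\varepsilon\to0$ and divide by $2$. $\square$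

Write $t_k=\tan\delta_k$ with $|\delta_k|<\frac\pi2$. The boundary condition $q=-t_kp$ says that $Ge^{i\delta_k}$ is real on $\Sigma_k$: *the argument of $G$ is $-\delta_k$ modulo $\pi$*. The sign of $p=\operatorname{Re}G$ on a side depends on which of the two classes modulo $2\pi$ occurs.

We also need to know how a conformal map behaves at a corner. Recall that a conformal map $\Phi$ of $P$ onto the upper half plane $\mathbb H$ extends to a homeomorphism $\overline P\to\mathbb H\cup\mathbb R\cup\{\infty\}$ (Carathéodory) and, by Schwarz reflection, is analytic across the open sides (near a point where it is infinite, $-1/\Phi$ is analytic).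

**Lemma 6.** Let $c$ be a corner of $P$ with interior angle $\xi$. As $z\to c$ in $\overline P$: if $\Phi(c)\in\mathbb R$, then $|\Phi(z)-\Phi(c)|\asymp|z-c|^{\pi/\xi}$; if $\Phi(c)=\infty$, then $|\Phi(z)|\asymp|z-c|^{-\pi/\xi}$.

*Proof.* Replacing $\Phi$ by $-1/\Phi$ we may assume $\Phi(c)\in\mathbb R$. Turn $P$ so that near $c=0$ it is the sector $0<\arg z<\xi$, and put $u=z^{\pi/\xi}$. As a function of $u$, $\Phi$ is analytic in a half disc, continuous up to the diameter and real there. By reflection it is analytic in a full disc. It is injective there, since the upper half goes injectively into $\mathbb H$, the lower half into the conjugate half plane, and the diameter injectively into $\mathbb R$. So its derivative at $u=0$ is nonzero, and $|\Phi-\Phi(c)|\asymp|u|=|z-c|^{\pi/\xi}$. $\square$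

## 4. A proof by quotients, and the pole that stops it

Let $K=2$, $\Gamma=I$, $\theta=0$. Here is a natural attempt to *prove* the conjecture, for solutions of the form $\operatorname{Re}G$ as in Lemma 5. Suppose we have a reference function $F$, analytic and without zeros, with $\arg F=-\delta_k$ exactly on each side and $|\arg F|<\frac\pi2$ throughout. Then $\operatorname{Re}F>0$. For another $G$ as in Lemma 5 the quotient $M=G/F$ is real on every open side. Carry $M$ to $\mathbb H$ by $\Phi$ and reflect: $M$ becomes analytic in $\mathbb C$ minus the images of the corners. *If $M$ is bounded*, these singularities are removable, $M$ is constant by Liouville's theorem, and $\operatorname{Re}G=M\operatorname{Re}F$ has one sign.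

The attempt stops at the word "bounded". Lemma 5 requires $G$ to be integrable along the sides, not $G/F$ to be bounded. If $F$ is small at a corner, then $M$ may have a pole there while $G$ is still integrable. Let us see this in the quadrant $\{x,y>0\}$ with the directions of Theorem 1. The bottom has $n=i$, $\tau=1$, so $v_2=n+a\tau$; the left side has $n=1$, $\tau=-i$, so $v_1=n-a\tau$. Let $a=\tan\pi\beta$, $0<\beta<\frac12$. A power $G=e^{-i\pi\beta}z^\alpha$ has argument $-\pi\beta$ on the bottom, and on the left side it must have argument $\pi\beta$ modulo $\pi$: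
$$-\pi\beta+\tfrac{\alpha\pi}2=\pi\beta+m\pi,\qquad \alpha=4\beta+2m,\quad m\in\mathbb Z .$$
The choice $m=0$ gives $F=e^{-i\pi\beta}z^{4\beta}$, whose argument runs from $-\pi\beta$ to $\pi\beta$, so $\operatorname{Re}F>0$. The choice $m=-1$ gives $G=e^{-i\pi\beta}z^{4\beta-2}$, with argument running from $-\pi\beta$ to $\pi\beta-\pi<-\frac\pi2$: its real part is positive on the bottom and negative on the left side. The quotient is $G/F=z^{-2}$. Finally, $G$ is integrable along the sides near $0$ if and only if $4\beta-2>-1$, that is $\beta>\frac14$, that is $a>1$. This is the same as saying that the corner determinant $1-a^2$ is negative.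

For $a=\sqrt3$, that is $\beta=\frac13$, the real part is $p=r^{-2/3}\cos(\frac\pi3+\frac{2\varphi}3)$ in polar coordinates: it equals $\frac12r^{-2/3}$ on the bottom, $-\frac12r^{-2/3}$ on the left side, and $0$ on the diagonal. With $q=-r^{-2/3}\sin(\frac\pi3+\frac{2\varphi}3)$ one reads off $q=-\sqrt3\,p$ on the bottom and $q=\sqrt3\,p$ on the left side, as required.

So the obstruction is itself the counterexample, at least near one corner. It remains to fit it into a rectangle.

## 5. The rectangle: proof of Theorem 1 for $K=2$

**Step 1. The data satisfy the standing assumptions.** For $|J|=1$ the matrix is $(1)$. The pairs with nonempty intersection are $\{1,2\}$, with matrix $\begin{pmatrix}1&a\\a&1\end{pmatrix}$ and $u=(1,1)$; $\{2,3\}$ and $\{1,4\}$, with matrix $\begin{pmatrix}1&0\\-a&1\end{pmatrix}$ and $u=(1,a+1)$, which gives $(1,1)$; and $\{3,4\}$, with the identity. No three faces meet. All these are $\mathcal S$-matrices.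

**Step 2. The function $G$.** We want the local behavior $m=-1$ at the corner $0$ and the correct argument on all four sides. Let $P=(0,b_1)\times(0,b_2)$ and let $\Phi$ be the conformal map of $P$ onto $\mathbb H$ with
$$\Phi(0)=\infty,\quad\Phi(b_1)=x_1,\quad\Phi(b_1+ib_2)=0,\quad\Phi(ib_2)=x_3 .$$
The corners are listed counterclockwise, and $\Phi$ preserves orientation, so $x_1<0<x_3$. Let $\beta\in(\frac14,\frac12)$ with $\tan\pi\beta=a$ and put
$$F=e^{i\pi\beta}(\Phi-x_1)^{-\beta}(\Phi-x_3)^{-\beta},\qquad G=\Phi F,$$
with arguments of $\Phi-x_j$ in $[0,\pi]$. A negative number $\Phi-x_j$ has argument $\pi$. So on the bottom ($\Phi<x_1$) $\arg F=\pi\beta-2\pi\beta=-\pi\beta$; on the right and top sides ($x_1<\Phi<x_3$) $\arg F=0$, so $F>0$; on the left side ($\Phi>x_3$) $\arg F=\pi\beta$.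

**Step 3. The boundary condition.** Since $\Phi$ is real on $\partial P\setminus\{0\}$, $G=p+iq$ satisfies $q=-ap$ on the bottom, $q=0$ on the right and top, $q=ap$ on the left. By Section 4, $t=a$ on the bottom and $t=-a$ on the left; on the right and top the reflection is normal and $t=0$. So $q=-t_kp$ on each side. Also $G$ is analytic across the open sides, because $\Phi$ is and takes there neither of the values $x_1,x_3,\infty$.

**Step 4. Growth.** All angles are $\frac\pi2$, so Lemma 6 applies with exponent $2$. Near $0$ we have $|G|\asymp|\Phi|^{1-2\beta}\asymp|z|^{-2+4\beta}$, and $-2+4\beta>-1$. Near $c=b_1$ and $c=ib_2$ we have $|G|\lesssim|z-c|^{-2\beta}$, and $-2\beta>-1$. Near $b_1+ib_2$, $G$ is bounded. Lemma 5 shows that $p_0=\operatorname{Re}G$ and $p_k=\frac12p_0\,\sigma_k$ satisfy (1).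

**Step 5. The sign change.** $p_0$ is continuous up to the open sides. On the open right side $\Phi\in(x_1,0)$ and $F>0$, so $p_0=\Phi F<0$. On the open top side $\Phi\in(0,x_3)$, so $p_0=\Phi F>0$. By continuity $p_0$ is negative on one nonempty open subset of $S$ and positive on another. $\square$

Here $\operatorname{Re}F$ is a solution for the same data, and it is positive: $F$ has the same arguments modulo $\pi$ on the sides as $G$, is bounded by a multiple of $|z|^{4\beta}$ near $0$, and $|\arg F|\le\pi\beta<\frac\pi2$. So the two solutions predicted by Theorem 2(3) are already visible.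

## 6. Adding coordinates: proof of Theorem 1 for $K\ge3$

Write $x=(x',y)$ with $x'\in\mathbb R^2$. Let $g$ be the two-dimensional solution $p_0$ of Section 5; put $p_0(x)=g(x')$ and $p_k=\frac12g\,\sigma_k$ for all $k$.

**Standing assumptions.** If $\bigcap_{k\in J}F_k\ne\emptyset$, then $J$ never contains both $i$ and $K+i$. The vectors $v_1,v_2,v_{K+1},v_{K+2}$ lie in the first two coordinates, and the other $v_k=n_k$ are orthogonal to these. So $(n_j\cdot v_k)_{j,k\in J}$ is block diagonal, with one block a matrix from Section 5, Step 1 (possibly empty) and one block an identity (possibly empty). Combining the vectors $u$ of the blocks shows that it is an $\mathcal S$-matrix.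

**The relation (1).** The measures are finite because $g$ is integrable over $P$ and over its sides. Let $f\in C_b^2(S)$. For fixed $y$ the function $f(\cdot,y)$ satisfies the two-dimensional relation; integrate it over $y$. For each $i\ge3$,
$$\int_0^{b_i}\tfrac12\partial_i^2f\,dx_i+\tfrac12\partial_if|_{x_i=0}-\tfrac12\partial_if|_{x_i=b_i}=0;$$
multiply by $g(x')$ and integrate over the remaining variables (Fubini's theorem applies since $g$ is integrable and the derivatives of $f$ are bounded). The boundary terms are those of $v_i=e_i$ and $v_{K+i}=-e_i$. The sum of these identities is (1). The sign change of $g$ gives that of $p_0$. This completes the proof of Theorem 1. $\square$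

## 7. Corner angles and Part 1 of Theorem 2

Now $K=2$ with general data. We first normalize $\Gamma$, then express the corner determinants by angles.

**Step 1. Reduction to $\Gamma=I$ on a parallelogram.** Put $y=\Gamma^{-1/2}x$, let $P=\Gamma^{-1/2}(\operatorname{int}S)$, and replace $\theta,v_k$ by $\Gamma^{-1/2}\theta,\Gamma^{-1/2}v_k$. By the chain rule $\mathcal L$ becomes $\frac12\Delta+\theta\cdot\nabla$. The constant Jacobian is absorbed in the measures, and $p_0$ is only composed with a linear map, so signs and $\dim V$ do not change. The inward normals become positive multiples of $\Gamma^{1/2}n_k$, and $\Gamma^{1/2}n_j\cdot\Gamma^{-1/2}v_k=n_j\cdot v_k$. So the corner matrices change only by positive scalings of rows and columns, which preserve the $\mathcal S$-property (rescale $u$) and the sign of the determinant. Rescaling $v_k$ by positive factors, absorbed in the measures, we may assume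
$$v_k=n_k+t_k\tau_k=n_k(1-it_k)=\frac{n_ke^{-i\delta_k}}{\cos\delta_k},\qquad t_k=\tan\delta_k,\quad|\delta_k|<\tfrac\pi2 .$$
Then (1) becomes
$$\int_P(\tfrac12\Delta f+\theta\cdot\nabla f)\,p_0\,dx+\sum_k\int v_k\cdot\nabla f\,d\mu_k=0\qquad\text{for }f\in C^2(\overline P), \tag{2}$$
with $p_0\in L^1(P)$ real and $\mu_k$ finite signed measures on the closed sides. It suffices to test with $f\in C_c^\infty(\mathbb R^2)$: given $f\in C^2(\overline P)$, replace it by $z\mapsto f(z_0+r(z-z_0))$ with $z_0\in P$ and $r<1$, which is $C^2$ near $\overline P$ because $P$ is convex, then cut off and mollify. This approximates $f$ in $C^2(\overline P)$.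

**Step 2. The determinant.** At a corner with interior angle $\xi\in(0,\pi)$ let $\delta_-$ and $\delta_+$ belong to the side ending and the side starting there in counterclockwise order. Put
$$D=\delta_--\delta_+\in(-\pi,\pi),\qquad e=\frac{\xi-D}\pi-1 .$$

**Lemma 7.** The corner determinant has the sign of $\sin(\xi-D)$. Moreover $0<\xi-D<\pi+\xi$, so $-1<e<1$, and the corner is negative if and only if $e>0$.

*Proof.* Place the corner at $0$ with the outgoing side along $\mathbb R_+$. Then $n_+=i$, and the incoming side has tangent $-e^{i\xi}$, so $n_-=-ie^{i\xi}$. The unit reflection vectors are $ie^{-i\delta_+}$ and $-ie^{i(\xi-\delta_-)}$. With $z\cdot w=\operatorname{Re}(z\bar w)$, the diagonal entries are $\cos\delta_\pm>0$, and the off-diagonal entries are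
$$\operatorname{Re}\bigl(i\cdot ie^{-i(\xi-\delta_-)}\bigr)=-\cos(\xi-\delta_-),\qquad \operatorname{Re}\bigl(-ie^{i\xi}\cdot(-i)e^{i\delta_+}\bigr)=-\cos(\xi+\delta_+).$$
Product formulas give
$$\cos\delta_+\cos\delta_--\cos(\xi-\delta_-)\cos(\xi+\delta_+)=\tfrac12[\cos D-\cos(2\xi-D)]=\sin\xi\,\sin(\xi-D),$$
and $\sin\xi>0$.

Suppose $\xi-D\le0$. Since $\xi>0$ and $D<\pi$, $\xi-D\in(-\pi,0]$, so the determinant is $\le0$. From $\xi\le\delta_--\delta_+$ we get
$$-\tfrac\pi2<\xi-\delta_-\le-\delta_+<\tfrac\pi2,\qquad-\tfrac\pi2<\xi+\delta_+\le\delta_-<\tfrac\pi2,$$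
so both off-diagonal entries are negative. Let $u\ge0$ with $m_{11}u_1>|m_{12}|u_2$ and $m_{22}u_2>|m_{21}|u_1$. Then $u_1,u_2>0$, and multiplying gives $m_{11}m_{22}>|m_{12}m_{21}|=m_{12}m_{21}$, so the determinant is positive, a contradiction. Hence $\xi-D>0$. Since $D>-\pi$, $\xi-D<\pi+\xi<2\pi$. So $-1<e<\xi/\pi<1$, and $\sin(\xi-D)<0$ if and only if $\xi-D>\pi$, that is $e>0$. $\square$

In Theorem 1, at the corner $0$: $\xi=\frac\pi2$, $\delta_+=\pi\beta$, $\delta_-=-\pi\beta$, so $e=2\beta-\frac12$, which is positive exactly when $\beta>\frac14$.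

**Step 3. Proof of Part 1.** Number the corners $c_1,\dots,c_4$ counterclockwise. Then $\sum\xi_j=2\pi$, and $\sum D_j=0$ since each $\delta_k$ occurs once with each sign. So
$$\sum_{j=1}^4e_j=-2 . \tag{3}$$
As all $e_j>-1$, any two satisfy $e_i+e_j<-2+2=0$. So at most one $e_j$ is positive. This is Part 1.

## 8. The relation as a $\bar\partial$-equation

A solution $p_0$ is a priori only integrable, and the $\mu_k$ may have atoms at corners. We need the analytic partner of $p_0$ in this generality, and with drift. The idea is to extend everything by zero to the whole plane, so that the boundary measures become the right-hand side of a $\bar\partial$-equation. Recall that $\frac1{\pi z}$ is a fundamental solution of $\bar\partial$, so a compactly supported distribution $W$ equals $\frac1{\pi z}*\bar\partial W$.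

**Lemma 8.** $(p_0,\mu_k)$ satisfies (2) if and only if there is $W\in L^1(\mathbb C)$ with $W=0$ a.e. off $P$, $\operatorname{Re}W=p_0$ on $P$, and
$$\bar\partial W=\theta p_0\mathbf 1_P\,dx+\sum_kv_k\mu_k\qquad\text{in }\mathcal D'(\mathbb R^2). \tag{4}$$

*Proof.* Let $\omega=(\omega_1,\omega_2)$ be the right side as a vector measure, and extend $p_0$ by $0$. Relation (2) for $f\in C_c^\infty(\mathbb R^2)$ says $\operatorname{div}(\frac12\nabla p_0-\omega)=0$. If this holds, the Poincaré lemma for distributions gives a real distribution $Q$ with $\frac12\nabla p_0-\omega=\frac12(\partial_yQ,-\partial_xQ)$. Off $\overline P$, which is a connected set, $\nabla Q=0$, so $Q$ is constant there and we normalize the constant to $0$. For $W=p_0+iQ$,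
$$\bar\partial W=\tfrac12(\partial_xp_0-\partial_yQ)+\tfrac i2(\partial_yp_0+\partial_xQ)=\omega_1+i\omega_2 ,$$
and $W$ has compact support. So $W=\frac1{\pi z}*\omega$. This is a locally integrable function because $1/z$ is locally integrable and $\omega$ is a finite measure of compact support. It vanishes off $\overline P$, and $\partial P$ is a null set.

Conversely, (4) with $Q=\operatorname{Im}W$ says $\frac12(\partial_xp_0-\partial_yQ)=\omega_1$ and $\frac12(\partial_yp_0+\partial_xQ)=\omega_2$. Differentiate and add: $\frac12\Delta p_0=\operatorname{div}\omega$, which is (2). $\square$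

Let $\mathcal W$ be the real vector space of all $W$ that occur in Lemma 8 for the given data, for some $(p_0,\mu_k)$.

## 9. A reference function with prescribed arguments

Let $\Phi:P\to\mathbb H$ be conformal with $\Phi(c_j)=x_j$, $x_1<x_2<x_3<x_4$ finite, and $\Psi=\Phi^{-1}$. Number the sides so that side $j$ runs from $c_j$ to $c_{j+1}$ ($j=1,2,3$) and side $4$ from $c_4$ to $c_1$; its image contains $\infty$. So $D_j=\delta_{j-1}-\delta_j$ with $\delta_0=\delta_4$. The Schwarz–Christoffel formula is $\Psi'(\zeta)=C\prod_j(\zeta-x_j)^{\xi_j/\pi-1}$. Put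
$$F=e^{-i\delta_4}\prod_{j=1}^4(\Phi-x_j)^{-D_j/\pi},\qquad\arg(\Phi-x_j)\in[0,\pi].$$

**Lemma 9.** $F$ has no zeros and extends analytically, without zeros, across each open side, and $\arg F=-\delta_k$ on open side $k$. In $P$, $|\arg F|\le\delta_{\max}:=\max_k|\delta_k|<\frac\pi2$, so $\operatorname{Re}F>0$, also on the open sides. Near $c_j$, $|F|\asymp|z-c_j|^{-D_j/\xi_j}$. Finally
$$E(\zeta):=(F\circ\Psi)\,\Psi'=C'\prod_{j=1}^4(\zeta-x_j)^{e_j}. \tag{5}$$

*Proof.* Near a boundary point with $\Phi$ finite and $\ne x_j$ the factors are analytic. Near $\Phi=\infty$, since $\sum D_j=0$, $F=e^{-i\delta_4}\prod(1-x_j/\Phi)^{-D_j/\pi}$ is analytic in $1/\Phi$ and nonzero. Let $\alpha_j=\arg(\Phi-x_j)$; then $\arg F=-\delta_4-\frac1\pi\sum D_j\alpha_j$. Put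
$$\omega_j=\tfrac1\pi(\alpha_{j+1}-\alpha_j)\ (j=1,2,3),\qquad\omega_4=1-\tfrac1\pi(\alpha_4-\alpha_1).$$
These are nonnegative, because $\alpha_1\le\alpha_2\le\alpha_3\le\alpha_4\le\alpha_1+\pi$, and their sum is $1$. In $-\sum_j\delta_j\omega_j$ the coefficient of $\alpha_j/\pi$ is $\delta_j-\delta_{j-1}=-D_j$ and the constant term is $-\delta_4$. So $\arg F=-\sum_j\delta_j\omega_j$, which gives $|\arg F|\le\delta_{\max}$. On open side $k$ we have $\omega_k=1$ and the others vanish, so $\arg F=-\delta_k$. The growth is Lemma 6, and (5) follows since $-\frac{D_j}\pi+\frac{\xi_j}\pi-1=e_j$. $\square$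

## 10. Zero drift: all solutions

We now complete the attempt of Section 4: the quotient by $F$ is still the right object, but it may have one simple pole.

We use these textbook facts on the Hardy space $H^1(\mathbb D)$: each $k\in H^1(\mathbb D)$ has boundary values $k^*\in L^1(\mathbb T)$, is the $L^1$-limit of its dilates (so polynomials are dense), satisfies $|k|\le$ the Poisson integral of $|k^*|$, and satisfies Cauchy's formula with $k^*$. The theorem of F. and M. Riesz: a complex measure on $\mathbb T$ with $\int\zeta^n\,d\mu=0$ for all $n\ge1$ is $f^*\,dt$ with $f\in H^1(\mathbb D)$. If also $\int d\mu=0$, then $f(0)=0$, and writing $f=i\zeta k$ we get $d\mu=k^*\,d\zeta$ with $k\in H^1(\mathbb D)$.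

**Lemma 10.** Let $\lambda(\zeta)=\frac{\zeta-i}{\zeta+i}:\mathbb H\to\mathbb D$, $k\in H^1(\mathbb D)$ and $h=(k\circ\lambda)\lambda'$. Then $\int_{\mathbb R}|h(x+iy)|\,dx\le2\|k^*\|_{L^1(dt)}$ for all $y>0$, and $h(\cdot+iy)\to h^*:=(k^*\circ\lambda)\lambda'$ in $L^1(\mathbb R)$ as $y\downarrow0$.

*Proof.* The line $\operatorname{Im}\zeta=y$ goes to the circle through $1$ and $\frac{y-1}{y+1}$ with center $a=\frac y{1+y}\in(0,1)$ and radius $1-a$, without the point $1$. So the integral is $\int|k|\,|dw|$ over this circle. Let $u\ge|k|$ be the Poisson integral of $|k^*|$. By the mean value property on circles of radius $r<1-a$ about $a$ and Fatou's lemma as $r\uparrow1-a$, the integral is at most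
$$2\pi(1-a)u(a)=(1-a)\int\frac{1-a^2}{|e^{it}-a|^2}|k^*|\,dt\le(1-a)\frac{1+a}{1-a}\|k^*\|_1\le2\|k^*\|_1 .$$
If $k$ is a polynomial, then $|h(x+iy)|\le C|\lambda'(x+iy)|\le 2C/(x^2+1)$, and the convergence follows by dominated convergence. In general choose polynomials $k_n\to k$ in $H^1$; the bound just proved controls $h-h_n$ uniformly in $y$, and $\|h^*-h_n^*\|_{L^1(\mathbb R)}=\|k^*-k_n^*\|_{L^1(dt)}$. $\square$

**Proposition 11.** Let $\theta=0$. The functions $W\in\mathcal W$ are exactly $W=(M\circ\Phi)F$ on $P$ (and $0$ off $P$), where $M=m_0$ is a real constant if no corner is negative, and $M(\zeta)=m_0+\frac{m_1}{\zeta-x_N}$ with $m_0,m_1\in\mathbb R$ if $x_N$ is the image of the negative corner.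

*Proof. Sufficiency.* Let $G=(M\circ\Phi)F$. It is analytic across the open sides (also where $\Phi=\infty$), and $Ge^{i\delta_k}=M\,|F|$ is real on side $k$; so with $p=\operatorname{Re}G$ we have $G=p(1-it_k)$ there. Near a corner without pole, $|G|\lesssim|z-c_j|^{-D_j/\xi_j}$ with $D_j/\xi_j<1$ by Lemma 7. At the negative corner $|G|\lesssim|z-c|^{-(D+\pi)/\xi}$, and $D+\pi<\xi$ because $e>0$. So $|G|\le C\operatorname{dist}(z,\{\text{corners}\})^{-1+\eta}$ for some $\eta>0$. For a test function $\phi$ the divergence theorem on $P_\varepsilon$ (notation of Lemma 5) gives $\int_{P_\varepsilon}G\,\bar\partial\phi=\int_{P_\varepsilon}\bar\partial(G\phi)=-\frac12\oint_{\partial P_\varepsilon}G\phi\,n\,ds$ with arc terms $O(\varepsilon^\eta)$. Hence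
$$\bar\partial(G\mathbf 1_P)=\tfrac12Gn\,ds=\sum_kv_k\,\tfrac12\operatorname{Re}G\,ds|_{\Sigma_k},$$
since $Gn_k=p(1-it_k)n_k=p\,v_k$. So $G\mathbf 1_P$ satisfies (4) with $\theta=0$.

*Necessity.* Let $\nu=\sum v_k\mu_k$, a complex measure on $\partial P$. Then $W(z)=\frac1\pi\int\frac{d\nu(w)}{z-w}$ vanishes off $\overline P$ and is analytic in $P$.

**(a) $W$ lies in a Hardy space.** The aim is to show that $\nu$ is absolutely continuous, with the boundary values of $W$ as density. Expanding $W=0$ in powers of $1/z$ for large $|z|$ gives $\int w^n\,d\nu=0$ for all $n\ge0$. Polynomials are uniformly dense in the functions continuous on $\overline P$ and analytic in $P$: dilate about an interior point, then use Runge's theorem. So $\nu$ annihilates all such functions. Let $\psi=\Psi\circ\lambda^{-1}:\mathbb D\to P$, which extends to a homeomorphism of the closures, and let $\tilde\nu$ be the pull-back of $\nu$ to $\mathbb T$. Testing $\nu$ with $(\psi^{-1})^n$ gives $\int_{\mathbb T}\zeta^n\,d\tilde\nu=0$ for $n\ge0$. So $d\tilde\nu=k^*\,d\zeta$ with $k\in H^1(\mathbb D)$. For $\zeta_0\in\mathbb D$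 the function $\frac{\zeta-\zeta_0}{\psi(\zeta)-\psi(\zeta_0)}$ is analytic in $\mathbb D$, continuous on $\overline{\mathbb D}$, with value $1/\psi'(\zeta_0)$ at $\zeta_0$. Cauchy's formula gives
$$W(\psi(\zeta_0))=-\frac1\pi\int_{\mathbb T}\frac{k^*(\zeta)\,d\zeta}{\psi(\zeta)-\psi(\zeta_0)}=\frac{-2i\,k(\zeta_0)}{\psi'(\zeta_0)} .$$
Since $\Psi=\psi\circ\lambda$, the function $h:=(W\circ\Psi)\Psi'$ equals $-2i(k\circ\lambda)\lambda'$. By Lemma 10, $\sup_{y>0}\|h(\cdot+iy)\|_{L^1}<\infty$ and $h(\cdot+iy)\to h^*$ in $L^1(\mathbb R)$. The pull-back of $\nu$ to $\mathbb R$ is $k^*(\lambda)\lambda'\,dx=\frac i2h^*\,dx$. In particular $\nu$ has no atoms.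

**(b) The quotient is real on the boundary.** On the open side $k$ we have $\nu=v_k\mu_k$ with $\mu_k$ real, so $\frac i2h^*/v_k$ is real a.e. on its image. There $\Psi'=|\Psi'|\tau_k$ and $i\tau_k=n_k$, $n_k/v_k=e^{i\delta_k}\cos\delta_k$, so
$$\frac i2\frac{(F\circ\Psi)\Psi'}{v_k}=\tfrac12\,|\Psi'|\,\cos\delta_k\;(F\circ\Psi)e^{i\delta_k}>0 .$$
Hence $M:=\frac{W\circ\Psi}{F\circ\Psi}=\frac hE$, with $E$ from (5), has real boundary values $h^*/E$ a.e.

**(c) Extension across the real line.** Put $M(\bar\zeta)=\overline{M(\zeta)}$. Let $I\subset\mathbb R\setminus\{x_1,\dots,x_4\}$ be a compact interval. Near $I$, $E$ is continuous and nonzero on the closed upper half plane, so $M(\cdot+iy)$ and $M(\cdot-iy)$ converge in $L^1(I)$ to the same real limit as $y\downarrow0$. For a test function $\phi$ supported near the interior of $I$, integration over $|\operatorname{Im}\zeta|>\varepsilon$ leaves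
$$\Bigl|\int_{|\operatorname{Im}\zeta|>\varepsilon}M\,\bar\partial\phi\,dA\Bigr|=\tfrac12\Bigl|\int\bigl[(M\phi)(x+i\varepsilon)-(M\phi)(x-i\varepsilon)\bigr]dx\Bigr|\to0 .$$
So $M$ is locally integrable and $\bar\partial M=0$ across $I$. By Weyl's lemma $M$ is analytic in $\mathbb C\setminus\{x_1,\dots,x_4\}$.

**(d) The singularities.** Here the integrability of $h^*$ decides which poles survive. Let $|\zeta-x_j|=\rho$ be small. On the disc $D(\zeta,\rho/2)$ we have $|E|\asymp\rho^{e_j}$, and $\operatorname{Im}$ ranges over an interval of length $\rho$. The mean value inequality, (a) and the symmetry of $|M|$ give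
$$|M(\zeta)|\le C\rho^{-2}\int_{D(\zeta,\rho/2)}|M|\,dA\le C\rho^{-2}\,\rho^{-e_j}\,\rho\,\sup_y\|h(\cdot+iy)\|_1\le C\rho^{-1-e_j},$$
and $1+e_j<2$. So $M$ has at most a simple pole at $x_j$. If there is a pole, then $|h^*|=|M||E|\asymp|x-x_j|^{-1+e_j}$ near $x_j$, and $h^*\in L^1$ forces $e_j>0$: the corner is negative.

At infinity $|E|\asymp|\zeta|^{-2}$ by (3), and the same estimate on $D(\zeta,|\zeta|/2)$ gives $|M(\zeta)|\le C|\zeta|^{-2}|\zeta|^2|\zeta|=C|\zeta|$. So $M=\alpha\zeta+O(1)$. If $\alpha\ne0$, then $|h^*|\asymp|x|^{-1}$ at infinity, contradicting $h^*\in L^1$. So $M$ is bounded at infinity. By Liouville's theorem $M$ is constant, or $m_0+\frac{m_1}{\zeta-x_N}$, and the coefficients are real because $M$ is real on $\mathbb R$. $\square$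

## 11. A $\bar\partial$-solver with real boundary values

With drift, $\bar\partial W=\theta\operatorname{Re}W$ inside $P$, which is not analytic. We will write $W=e^sH$ with $H$ a zero-drift solution. For the boundary measures to stay real, $s$ must be real on $\partial P$.

**Lemma 12.** There is a bounded real-linear $T:L^\infty(P;\mathbb C)\to C(\overline P;\mathbb C)$ that maps bounded sets to relatively compact sets and such that $s=TA$ satisfies $\bar\partial s=A$ in $\mathcal D'(P)$ and $\operatorname{Im}s=0$ on $\partial P$.

*Proof.* We solve on the disc, where reflection gives an explicit formula. Let $\psi:\mathbb D\to P$ be as in Section 10, with corners $c_j=\psi(\zeta_j)$. By the Schwarz–Christoffel formula in the disc $|\psi'|=C\prod|\zeta-\zeta_j|^{\xi_j/\pi-1}$. Since all $1-\xi_j/\pi<1$, we can fix $r>2$ with $r(1-\xi_j/\pi)<2$ for all $j$, and then $\psi'\in L^r(\mathbb D)$. For $A\in L^\infty(P)$ let $B=(A\circ\psi)\overline{\psi'}$, so $\|B\|_{L^r}\le C\|A\|_\infty$. Define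
$$\mathcal CB(\zeta)=\frac1\pi\int_{\mathbb D}\frac{B(w)}{\zeta-w}\,dA(w),\qquad (\mathcal CB)^\ast(\zeta)=\frac1\pi\int_{\mathbb D}\frac{\zeta\,\overline{B(w)}}{1-\zeta\bar w}\,dA(w),\qquad TA=\bigl(\mathcal CB+(\mathcal CB)^\ast\bigr)\circ\psi^{-1}.$$

*Continuity and compactness.* Let $r'=\frac r{r-1}\in(1,2)$. By Hölder's inequality $|\mathcal CB|\le C\|B\|_r$ everywhere, and
$$|\mathcal CB(\zeta)-\mathcal CB(\zeta')|\le\frac{|\zeta-\zeta'|}\pi\|B\|_r\Bigl(\int_{\mathbb C}\frac{dA(w)}{|\zeta-w|^{r'}|\zeta'-w|^{r'}}\Bigr)^{1/r'}=C\|B\|_r|\zeta-\zeta'|^{1-2/r},$$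
because the integral converges ($r'<2<2r'$) and by scaling is a constant times $|\zeta-\zeta'|^{2-2r'}$. The function $(\mathcal CB)^\ast$ is analytic in $\mathbb D$. For $\zeta\ne0$ it equals $\overline{\mathcal CB(1/\bar\zeta)}$, so it is continuous up to $\mathbb T$, with boundary values $\overline{\mathcal CB}$. For $A$ in a bounded set, the functions $\mathcal CB$ are bounded and equicontinuous on $\overline{\mathbb D}$, hence relatively compact in $C(\overline{\mathbb D})$ by the Arzelà–Ascoli theorem. Their conjugate restrictions to $\mathbb T$ are relatively compact in $C(\mathbb T)$, so by the maximum principle the $(\mathcal CB)^\ast$ are relatively compact in $C(\overline{\mathbb D})$. Composition with the homeomorphism $\psi^{-1}:\overline P\to\overline{\mathbb D}$ preserves this. Real-linearity and boundedness are clear.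

*Boundary values.* On $\mathbb T$, $\mathcal CB+(\mathcal CB)^\ast=2\operatorname{Re}\mathcal CB$ is real.

*The equation.* $S:=\mathcal CB+(\mathcal CB)^\ast$ satisfies $\bar\partial S=B$ in $\mathcal D'(\mathbb D)$. For $\phi\in C_c^\infty(P)$ we have $\bar\partial(\phi\circ\psi)=(\bar\partial\phi)(\psi)\,\overline{\psi'}$, so
$$\int_Ps\,\bar\partial\phi\,dA=\int_{\mathbb D}S\,(\bar\partial\phi)(\psi)\,|\psi'|^2dA=\int_{\mathbb D}S\,\bar\partial\bigl(\psi'\,\phi\circ\psi\bigr)dA=-\int_{\mathbb D}B\,\psi'\,\phi\circ\psi\,dA=-\int_PA\,\phi\,dA. \qquad\square$$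

**Lemma 13 (product rule).** Let $W\in L^1(\mathbb C)$ vanish a.e. off $P$, with $\bar\partial W=\omega$ a finite complex measure (necessarily on $\overline P$). Let $s\in C(\overline P)$ with $\bar\partial s=A\in L^\infty(P)$ in $\mathcal D'(P)$. Then, with $e^{\pm s}W$ understood as $0$ off $P$,
$$\bar\partial(e^{\pm s}W)=e^{\pm s}\omega\pm e^{\pm s}AW .$$

*Proof.* For smooth $s$ this is Leibniz's rule; we approximate. Let $0\in P$. For $\rho<1$ the function $s(\rho z)$ is defined on $\rho^{-1}\overline P$, whose interior contains $\overline P$, and has $\bar\partial$ equal to $\rho A(\rho z)$ in $\rho^{-1}P$. Mollify it at a scale so small (tending to $0$ as $\rho\to1$) that the result $s_\rho$ is smooth near $\overline P$ and differs from $s(\rho z)$ by at most $1-\rho$ on $\overline P$; cut off away from $\overline P$. As $\rho\to1$, $s_\rho\to s$ uniformly on $\overline P$. On $P$, $|\bar\partial s_\rho|\le\|A\|_\infty$ and $\bar\partial s_\rho\to A$ in $L^1(P)$ (dilations and mollifications are continuous in $L^1$), so a.e. along a sequence. Now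
$$\bar\partial(e^{\pm s_\rho}W)=e^{\pm s_\rho}\omega\pm e^{\pm s_\rho}(\bar\partial s_\rho)W .$$
The left side and the first term on the right converge as distributions because $s_\rho\to s$ uniformly on $\overline P$. The last term converges in $L^1$ by dominated convergence. $\square$

## 12. Removing and inserting the drift

**Proposition 14.**
(i) For every $W\in\mathcal W$ there are $M$ as in Proposition 11 and $s\in C(\overline P)$, real on $\partial P$, with
$$W=e^s(M\circ\Phi)F\quad\text{on }P. \tag{6}$$
In particular $W$ extends continuously to the open sides.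
(ii) Every $M$ as in Proposition 11 occurs in (6) for some $W\in\mathcal W$.

*Proof.* (i) *Removing.* Put $A=\frac\theta2(1+\overline W/W)$ where $W\ne0$ and $A=0$ elsewhere in $P$. Then $|A|\le|\theta|$ and $AW=\theta\operatorname{Re}W=\theta p_0$ on $P$. Let $s=TA$ and $H=e^{-s}W$. By (4) and Lemma 13,
$$\bar\partial H=e^{-s}\Bigl(\theta p_0\mathbf 1_P+\sum_kv_k\mu_k\Bigr)-e^{-s}AW=\sum_kv_k\,(e^{-s}\mu_k).$$
Since $s$ is real and continuous on $\partial P$, the $e^{-s}\mu_k$ are finite *real* measures. So by Lemma 8, $H$ is one of the functions of Proposition 11 for zero drift: $H=(M\circ\Phi)F$. The factors of (6) are continuous up to the open sides.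

(ii) *Inserting.* If $M=0$, take $W=0$. Otherwise let $H=(M\circ\Phi)F$; its zeros are isolated. By Proposition 11, $\bar\partial H=\sum v_k\mu_k^H$ with real finite $\mu_k^H$. We need $s$ with $\bar\partial s=\frac\theta2(1+\overline W/W)$ for $W=e^sH$, so we look for a fixed point of
$$\mathcal N(s)=T\Bigl[\tfrac\theta2\bigl(1+e^{\bar s-s}\,\overline H/H\bigr)\Bigr],\qquad s\in C(\overline P;\mathbb C).$$
Since $\bar s-s$ is imaginary, the argument of $T$ is bounded by $|\theta|$, and it depends continuously on $s$ in $L^\infty$. By Lemma 12, $\mathcal N$ is continuous with relatively compact range, and it maps a large closed ball of $C(\overline P)$ to itself. Schauder's theorem gives $s=\mathcal N(s)$. Put $W=e^sH$, so that $\overline W/W=e^{\bar s-s}\overline H/H$ and $(\bar\partial s)W=\frac\theta2(W+\overline W)=\theta\operatorname{Re}W$. By Lemma 13, applied to $H$,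
$$\bar\partial W=\theta\operatorname{Re}W\,\mathbf 1_P+\sum_kv_k\,(e^s\mu_k^H),$$
with $e^s$ real on $\partial P$. By Lemma 8, $W\in\mathcal W$. $\square$

## 13. Dimension and sign: Parts 2 and 3 of Theorem 2

Note that (6) is not linear in $W$: a sum of two elements of $\mathcal W$ has its own $s$ and its own $M$. The arguments below use only the zeros, signs and growth that (6) forces.

**Step 1. $p_0$ determines $W$, so $V\cong\mathcal W$.** If two solutions have the same $p_0$, the difference $W$ of the corresponding functions satisfies (4) with $p_0=0$. So it is also a zero-drift solution, $W=(M\circ\Phi)F$ with $\operatorname{Re}W=0$. On the open sides $\operatorname{Re}W=M\operatorname{Re}F$ with $\operatorname{Re}F>0$, so $M=0$ there, hence $M=0$ and $W=0$. So $W\mapsto\operatorname{Re}W|_P$ is an isomorphism of $\mathcal W$ onto $V$.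

**Step 2. The dimension.** By (6), on open side $k$ the function $We^{i\delta_k}=e^s\,M(\Phi)\,|F|$ is real and continuous, and it vanishes exactly where $M(\Phi)$ does.

*No negative corner.* Here $M=m_0$. Fix $z_0$ on an open side $k$. If $W(z_0)=0$, then $m_0=0$ and $W=0$. So the real-linear functional $W\mapsto W(z_0)e^{i\delta_k}\in\mathbb R$ is injective and $\dim\mathcal W\le1$. By Proposition 14(ii) with $M=1$, $\dim\mathcal W=1$.

*One negative corner.* Choose distinct points $z_0,z_1$ on open sides with $\Phi(z_i)\ne\infty$. If $W$ vanishes at both, then $m_0(\zeta-x_N)+m_1$ has two zeros, so $M=0$ and $W=0$. So evaluation at both points (with the factors $e^{i\delta}$) is an injective real-linear map to $\mathbb R^2$, and $\dim\mathcal W\le2$. By Proposition 14(ii) there are $W_0,W_1\in\mathcal W$ with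
$$M=\frac{\zeta-\Phi(z_1)}{\zeta-x_N}\quad\text{and}\quad M=\frac{\zeta-\Phi(z_0)}{\zeta-x_N}$$
respectively. $W_0$ vanishes at $z_1$ but not at $z_0$, and $W_1$ at $z_0$ but not at $z_1$. They are independent, so $\dim\mathcal W=2$.

**Step 3. If $M=m_0\ne0$, then $p_0$ has a strict sign.** Say $m_0>0$. With $s=u+iw$, $u,w$ real,
$$p_0=\operatorname{Re}W=m_0\,e^u|F|\cos(\arg F+w).$$
Since $w\in C(\overline P)$ vanishes on $\partial P$ and $|\arg F|\le\delta_{\max}<\frac\pi2$ by Lemma 9, we have $|\arg F+w|<\frac\pi2$ near $\partial P$. So $p_0>0$ in $P\cap U$ for a neighborhood $U$ of $\partial P$. By (2) with $f\in C_c^\infty(P)$, $\frac12\Delta p_0-\theta\cdot\nabla p_0=0$ in $\mathcal D'(P)$, so $p_0$ is smooth in $P$ by elliptic regularity. Apply the minimum principle on dilates of $P$ about an interior point, with factor less than $1$ but so close to $1$ that their boundary lies in $U$: it gives $p_0>0$ in $P$.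

**Step 4. If $m_1\ne0$, then $p_0$ changes sign.** On the open sides $p_0=e^s\,M(\Phi)\operatorname{Re}F$ with $s$ real and $\operatorname{Re}F>0$, and $p_0$ is continuous up to the open sides. Since $M$ has opposite signs just to the left and just to the right of $x_N$, $p_0$ is positive on one nonempty open set and negative on another.

Steps 2 and 3 prove Part 2.

**Step 5. The solutions with $m_1=0$ form a line.** This is what remains of Part 3. Let $W_+\in\mathcal W$ have $M=1$ (Proposition 14(ii)), and let $W\in\mathcal W$ have $m_1=0$. Since $W_+(z_0)e^{i\delta}$ is real and nonzero, we can choose $\lambda\in\mathbb R$ with $(W-\lambda W_+)(z_0)=0$. Apply (6) to $W-\lambda W_+\in\mathcal W$, with its own $M$; then $M(\Phi(z_0))=0$. If $W-\lambda W_+\ne0$, then $M\not\equiv0$ has a zero, so it is not constant and has a pole at $x_N$. Then $|W-\lambda W_+|/|F|\to\infty$ at the negative corner. But $W$ and $W_+$ are both $O(|F|)$, a contradiction. So $W=\lambda W_+$.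

Hence, with one negative corner, the elements of $V$ that do not change sign are exactly the real multiples of $\operatorname{Re}W_+$, which is strictly positive in $P$ by Step 3; all others have $m_1\ne0$ and change sign by Step 4. Together with Step 2 this proves Part 3, and Theorem 2. $\square$

## 14. Drift in every dimension: proof of Corollary 3

Use $\Gamma=I$ and the reflection directions of Theorem 1, which satisfy the standing assumptions on every box by Sections 5 and 6; these assumptions do not involve the drift. In the first two coordinates the corner at $0$ has determinant $1-a^2<0$. So Theorem 2(3), for the drift $(\theta_1,\theta_2)$, gives a sign-changing solution $g(x')$ with measures $g_k$ on the four sides. Put $\varrho_i(x_i)=e^{2\theta_ix_i}$ for $i\ge3$. Since $(\frac12\varrho_i\phi')'=(\frac12\phi''+\theta_i\phi')\varrho_i$, we have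
$$\int_0^{b_i}\bigl(\tfrac12\phi''+\theta_i\phi'\bigr)\varrho_i\,dx_i+\tfrac12\varrho_i(0)\phi'(0)-\tfrac12\varrho_i(b_i)\phi'(b_i)=0\qquad\text{for }\phi\in C^2[0,b_i].$$
Let $p_0=g(x')\prod_{i\ge3}\varrho_i(x_i)$. On the four faces over sides of the rectangle (numbers $1,2,K+1,K+2$) take the product of the corresponding $g_k$ with $\prod_{i\ge3}\varrho_i\,dx_i$. On $F_i$ and $F_{K+i}$, $i\ge3$, take $\frac12p_0\,\sigma_i$ and $\frac12p_0\,\sigma_{K+i}$, that is, $\frac12g(x')\prod_{j\ge3,\,j\ne i}\varrho_j(x_j)$ times $\varrho_i(0)$ and $\varrho_i(b_i)$ respectively.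

Let $f\in C_b^2(S)$. For fixed $x_3,\dots,x_K$ the two-dimensional relation holds for $f$ as a function of $x'$; multiply by $\prod_{i\ge3}\varrho_i$ and integrate. For each $i\ge3$ use the one-dimensional identity with $\phi=f$ as a function of $x_i$, multiply by $g(x')\prod_{j\ge3,\,j\ne i}\varrho_j$ and integrate. The sum is (1). Since $g$ is positive on one nonempty open set and negative on another, and the $\varrho_i$ are positive, $p_0$ changes sign. $\square$
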